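# Infinite reductions in the substitution calculus $s_e$

## 1. Terms with explicit substitutions and updatings

We work with the $\lambda s_e$-calculus of Kamareddine and Ríos. It uses de Bruijn indices: $\mathbb N=\{1,2,\dots\}$, and the number $n$ as a variable refers to the $n$-th $\lambda$ met when climbing from that occurrence toward the root. Numbers that point beyond the outermost $\lambda$ are free. In $\lambda(1\,2)$ the $1$ is bound and the $2$ is the first free variable.

**Definition 1 (terms).** Let $\mathbf V=\{X,Y,\dots\}$ be a countable set of metavariables. The set $\Lambda s_{op}$ of open terms is given by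
$$\Lambda s_{op} ::= \mathbf V \mid \mathbb N \mid \Lambda s_{op}\,\Lambda s_{op} \mid \lambda \Lambda s_{op} \mid \Lambda s_{op}\,\sigma^i\,\Lambda s_{op} \mid \varphi^i_k\,\Lambda s_{op}\qquad(i\ge 1,\ k\ge 0).$$
The terms without metavariables form the subset $\Lambda s$; we call them closed. A term is *number-free* if no element of $\mathbb N$ occurs in it as a subterm.

The operator $a\,\sigma^i b$ is an explicit substitution: put $b$ for the index $i$ in $a$. The operator $\varphi^i_k a$ is an explicit updating: raise the indices of $a$ that are larger than $k$ by $i-1$. We call $i$ the superscript and $k$ the subscript. For example, $(\varphi^2_0X)\,\sigma^1 Y$ is a number-free open term, $(\varphi^2_0 1)\,\sigma^1 1$ is a closed term, and $X\,\sigma^1 1$ is an open term that is neither closed nor number-free.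

**Definition 2 (the $s_e$-calculus).** The $s_e$-calculus is the rewriting system on $\Lambda s_{op}$ with the following rules, applicable in any context; $a,b,c$ range over $\Lambda s_{op}$.

- $\sigma$-$\lambda$: $(\lambda a)\,\sigma^i b\to\lambda(a\,\sigma^{i+1}b)$.
- $\sigma$-app: $(a_1a_2)\,\sigma^ib\to(a_1\sigma^ib)(a_2\sigma^ib)$.
- $\sigma$-destruction: $\mathrm n\,\sigma^ib\to\mathrm n-1$ if $n>i$; $\to\varphi^i_0b$ if $n=i$; $\to\mathrm n$ if $n<i$.
- $\varphi$-$\lambda$: $\varphi^i_k(\lambda a)\to\lambda(\varphi^i_{k+1}a)$.
- $\varphi$-app: $\varphi^i_k(a_1a_2)\to(\varphi^i_ka_1)(\varphi^i_ka_2)$.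
- $\varphi$-destruction: $\varphi^i_k\,\mathrm n\to\mathrm n+i-1$ if $n>k$; $\to\mathrm n$ if $n\le k$.
- $\sigma\sigma$: $(a\,\sigma^ib)\,\sigma^jc\to(a\,\sigma^{j+1}c)\,\sigma^i\,(b\,\sigma^{j-i+1}c)$ if $i\le j$.
- $\sigma\varphi1$: $(\varphi^i_ka)\,\sigma^jb\to\varphi^{i-1}_ka$ if $k<j<k+i$.
- $\sigma\varphi2$: $(\varphi^i_ka)\,\sigma^jb\to\varphi^i_k(a\,\sigma^{j-i+1}b)$ if $k+i\le j$.
- $\varphi\sigma$: $\varphi^i_k(a\,\sigma^jb)\to(\varphi^i_{k+1}a)\,\sigma^j\,(\varphi^i_{k+1-j}b)$ if $j\le k+1$.
- $\varphi\varphi1$: $\varphi^i_k(\varphi^j_la)\to\varphi^j_l(\varphi^i_{k+1-j}a)$ if $l+j\le k$.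
- $\varphi\varphi2$: $\varphi^i_k(\varphi^j_la)\to\varphi^{j+i-1}_la$ if $l\le k<l+j$.

We write $\to$ for one step (in any context) and $\to^+$ for one or more steps.

The side conditions keep all indices legal: in $\sigma\varphi1$ the condition forces $i\ge2$, so $i-1\ge1$; in $\varphi\sigma$ we have $k+1-j\ge0$; in $\varphi\varphi1$ we have $k+1-j\ge l+1$; in $\sigma\varphi2$ we have $j-i+1\ge k+1$.

For example, $3\,\sigma^2b\to2$, $2\,\sigma^2b\to\varphi^2_0b$ and $1\,\sigma^2b\to1$, while $\varphi^2_1\,3\to4$ and $\varphi^2_1\,1\to1$. The $\lambda s_e$-calculus adds one rule, $\sigma$-generation, $(\lambda a)\,b\to a\,\sigma^1b$. With it,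
$$(\lambda(1\,2))\,b\to(1\,2)\,\sigma^1b\to(1\,\sigma^1b)(2\,\sigma^1b)\to(\varphi^1_0b)(2\,\sigma^1b)\to(\varphi^1_0b)\,1,$$
which is a $\beta$-step followed by its substitution work. After the first step everything happens in $s_e$.

**Definition 3 (contexts and normalization).** A context $C[\,\cdot\,]$ is a term with one hole; since the rules apply anywhere, $t\to t'$ implies $C[t]\to C[t']$. A term is in normal form if no rule applies to it. A rewriting system is *weakly normalizing* if every term reduces to some normal form, and *strongly normalizing* (SN) on a set of terms if no term of the set starts an infinite reduction.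

For instance, the toy system with the two rules $p\to p$ and $p\to q$ is weakly normalizing, since $q$ is a normal form, but it is not SN, because of $p\to p\to\cdots$.

## 2. Is the calculus of substitutions terminating?

The $\lambda s_e$-calculus simulates $\beta$-reduction, so it certainly has infinite reductions. The system $s_e$ lacks $\sigma$-generation: it only carries out pending substitutions and updatings. One would like that work always to end.

**Problem.** Prove or disprove: the $s_e$-calculus is strongly normalizing on open terms, that is, no term of $\Lambda s_{op}$ starts an infinite $s_e$-reduction.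

The document "Mathematics, logic and computation" (https://core.ac.uk/download/577439680.pdf) records this as unknown. The surrounding facts are these. The $\lambda s_e$-calculus is confluent on open terms and does not preserve strong normalization. The $s_e$-calculus is weakly normalizing. The rule $\sigma\sigma$ on its own is SN. The substitution calculus $\sigma$ of the $\lambda\sigma$-calculus is SN.

The answer is that $s_e$ is not SN, not even on closed terms. We first try to prove termination, see which rule resists, and build a counterexample from that rule. The parts of the attempt that survive then give three termination theorems that locate the failure.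

## 3. Commutations and crossings on small terms

**Two substitutions.** By $\sigma\sigma$ with $i=j=1$,
$$(X\,\sigma^1Y)\,\sigma^1Z\to(X\,\sigma^2Z)\,\sigma^1(Y\,\sigma^1Z).$$
The result is normal: at its root the inner index $2$ is larger than the outer index $1$. In general the inner index after a $\sigma\sigma$-step is $j+1>i$, so the two substitutions cannot be exchanged back.

**Two updatings.** By $\varphi\varphi1$ with $i=j=2$, $k=2$, $l=0$, we have $\varphi^2_2\varphi^2_0X\to\varphi^2_0\varphi^2_1X$. This is normal, since both $\varphi\varphi$-rules require the inner subscript to be at most the outer one.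

**A substitution above an updating.** For $(\varphi^2_0X)\,\sigma^jY$ there are two cases. If $j=1$, then $0<1<2$ and $\sigma\varphi1$ gives $\varphi^1_0X$; the argument $Y$ is lost. If $j\ge2$, then $\sigma\varphi2$ gives $\varphi^2_0(X\,\sigma^{j-1}Y)$, and $\varphi\sigma$ can act next only if $j-1\le1$. So for $j=2$ we get
$$(\varphi^2_0X)\,\sigma^2Y\to\varphi^2_0(X\,\sigma^1Y)\to(\varphi^2_1X)\,\sigma^1(\varphi^2_0Y).$$
Here the index of the substitution has dropped from $2$ to $1$, and the argument $Y$ has acquired an updating. For $j=3$ the reduction stops at $\varphi^2_0(X\,\sigma^2Y)$.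

## 4. Erasing updatings: a path order and the rule $\sigma\sigma$

The natural way to prove termination is to map terms to trees in a well-founded order and to check that steps do not increase the tree. We recall the order.

**Definition 4 (multiset extension and recursive path order).** For finite multisets over an ordered set, $M>N$ if $N$ arises from $M$ by removing a nonempty multiset of elements and adding finitely many elements, each smaller than some removed one. For example $\{3,1\}>\{2,2,2,1\}$. Given a well-founded strict order on function symbols, called the precedence, the recursive path order (RPO) with multiset status puts $f(u_1,\dots,u_m)>v=h(v_1,\dots,v_n)$ if one of the following holds: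

- (R1) $u_i\ge v$ for some $i$;
- (R2) $f>h$, and $f(u_1,\dots,u_m)>v_j$ for every $j$;
- (R3) $f=h$, and $\{u_1,\dots,u_m\}>\{v_1,\dots,v_n\}$ as multisets.

Here $\ge$ means $>$ or equality up to permuting arguments.

We use the textbook fact (Dershowitz, *Orderings for term-rewriting systems*, TCS 17, 1982) that for a well-founded precedence this is a well-founded, monotone order with the subterm property: every term is larger than its proper subterms. As an example, let $s>@$. Then
$$s(@(u,v),w)>@(s(u,w),s(v,w)).\tag{1}$$
By (R2) we need $s(@(u,v),w)>s(u,w)$ and the same with $v$. By (R3) this holds because $@(u,v)>u$ gives $\{@(u,v),w\}>\{u,w\}$, and likewise for $v$.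

Now define a tree $|t|$ for each term $t$: erase all $\varphi$'s, send every number to one constant $*$ and each metavariable to itself (a constant), write $@$ and $\lambda$ for application and abstraction, and replace every $\sigma^i$ by one binary symbol $s$. Take RPO with $s>@$ and $s>\lambda$.

**Lemma 1.** Let $t\to t'$ by a rule other than $\sigma\sigma$. If the rule is $\sigma$-$\lambda$, $\sigma$-app, $\sigma$-destruction or $\sigma\varphi1$, then $|t|>|t'|$. If it is $\sigma\varphi2$, $\varphi\sigma$, $\varphi\varphi1$, $\varphi\varphi2$, $\varphi$-$\lambda$, $\varphi$-app or $\varphi$-destruction, then $|t|=|t'|$.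

*Proof.* RPO is monotone, so it is enough to look at steps at the root. For $\sigma$-app this is (1). For $\sigma$-$\lambda$ we need $s(\lambda(u),w)>\lambda(s(u,w))$; by (R2) this follows from $s(\lambda(u),w)>s(u,w)$, which holds by (R3) as $\lambda(u)>u$. In $\sigma$-destruction, $s(*,|b|)$ becomes $*$ or $|b|$, and in $\sigma\varphi1$, $s(|a|,|b|)$ becomes $|a|$; both decrease by the subterm property. In $\sigma\varphi2$ and $\varphi\sigma$ both sides give $s(|a|,|b|)$; in $\varphi\varphi1$ and $\varphi\varphi2$ both give $|a|$; in $\varphi$-$\lambda$ both give $\lambda(|a|)$; in $\varphi$-app both give $@(|a_1|,|a_2|)$; in $\varphi$-destruction both give $*$. $\square$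

The seven rules that leave the tree unchanged only move updatings around; Section 7 shows that they terminate. So everything hinges on $\sigma\sigma$, whose erased form is
$$s(s(u,v),w)\to s(s(u,w),s(v,w)).$$
Here the erasure fails for any order, not only for RPO: the right-hand side is again an instance of the left-hand side, with $u,\ w,\ s(v,w)$ in place of $u,v,w$, so the erased rule alone has an infinite reduction. The actual rule $\sigma\sigma$ avoids this because its indices block the root afterward. The tree must therefore remember something about indices.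

## 5. Labeling substitutions by the indices they can reach

Keeping the index $i$ itself as a label is not good enough: $\sigma\sigma$ turns the outer index $j$ into $j+1$. We label $a\,\sigma^ib$ instead by a bound on the indices the substitution may reach while it moves down through $a$. In this section all terms are number-free, so the two destruction rules never apply.

**Definition 5.** For number-free $a$ define $J_a:\{1,2,\dots\}\to\{1,2,\dots\}$ by $J_X(r)=r$, $J_{ab}(r)=\max(J_a(r),J_b(r))$, $J_{\lambda a}(r)=J_a(r+1)$,
$$J_{a\sigma^ib}(r)=\begin{cases}J_a(r)&r<i,\\\max(J_a(r+1),J_b(r-i+1))&r\ge i,\end{cases}$$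
$$J_{\varphi^i_ka}(r)=\begin{cases}J_a(r)&r\le k,\\J_a(k+1)+(r-k-1)&k<r<k+i,\\J_a(r-i+1)+(i-1)&r\ge k+i.\end{cases}$$

For example, $J_{X\sigma^1Y}(r)=\max(r+1,r)=r+1$. In particular $J_{X\sigma^1Y}(1)=2$, which matches Section 3, where $\sigma^1Z$ placed on $X\,\sigma^1Y$ reached $X$ with index $2$. If $i=1$, the middle range is empty and
$$J_{\varphi^1_ka}=J_a.\tag{2}$$
The second and third formulas for $J_{\varphi^i_ka}$ agree at $r=k+i$: both give $J_a(k+1)+(i-1)$.

**Lemma 2.** Each $J_a$ is strictly increasing. If $J_t\ge J_{t'}$ pointwise, then $J_{C[t]}\ge J_{C[t']}$ for every context $C$ (with $C[t],C[t']$ number-free).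

*Proof.* The second statement holds because each clause uses the functions of the immediate subterms only through evaluation, maximum and addition of constants. For the first we use induction. The cases $X$, $ab$ and $\lambda a$ are clear, since a maximum of strictly increasing functions is strictly increasing. For $a\,\sigma^ib$, each of the two ranges is strictly increasing, and between them $J_a(i-1)<J_a(i+1)\le J_{a\sigma^ib}(i)$ (if $i\ge2$). For $\varphi^i_ka$, each range is strictly increasing. At $r=k+1$ the value is $J_a(k+1)$, both for $i\ge 2$ (middle formula) and for $i=1$ (third formula), and this exceeds the value $J_a(k)$ at $r=k$ (if $k\ge1$). If $i\ge2$, the value at $k+i-1$ is $J_a(k+1)+(i-2)$, and the value at $k+i$ is $J_a(k+1)+(i-1)$. $\square$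

**Lemma 3.** Let $t$ be number-free and $t\to t'$ by any rule except $\sigma\varphi2$ with superscript $i\ge2$. Then $J_t\ge J_{t'}$ pointwise.

*Proof.* By Lemma 2 we may take the step at the root. We compute both sides, rule by rule.

**Rule $\sigma\sigma$** ($i\le j$). Left side $(a\sigma^ib)\sigma^jc$: for $r<j$ it is $J_{a\sigma^ib}(r)$, which is $J_a(r)$ for $r<i$ and $\max(J_a(r+1),J_b(r-i+1))$ for $i\le r<j$. For $r\ge j$ it is $\max(J_{a\sigma^ib}(r+1),J_c(r-j+1))=\max(J_a(r+2),J_b(r-i+2),J_c(r-j+1))$. Right side $(a\sigma^{j+1}c)\sigma^i(b\sigma^{j-i+1}c)$: for $r<i$ it is $J_{a\sigma^{j+1}c}(r)=J_a(r)$. For $r\ge i$ it is $\max(J_{a\sigma^{j+1}c}(r+1),J_{b\sigma^{j-i+1}c}(r-i+1))$. If $r<j$, then $r+1<j+1$ and $r-i+1<j-i+1$, so this is $\max(J_a(r+1),J_b(r-i+1))$. If $r\ge j$, the first entry is $\max(J_a(r+2),J_c(r-j+1))$ and the second is $\max(J_b(r-i+2),J_c(r-j+1))$. So the two sides agree.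

**Rules $\sigma$-$\lambda$ and $\sigma$-app.** For $(\lambda a)\sigma^ib$ we get $J_a(r+1)$ if $r<i$ and $\max(J_a(r+2),J_b(r-i+1))$ if $r\ge i$. For $\lambda(a\sigma^{i+1}b)$ we evaluate $J_{a\sigma^{i+1}b}$ at $r+1$: this gives $J_a(r+1)$ if $r+1<i+1$, and otherwise $\max(J_a(r+2),J_b(r+1-(i+1)+1))=\max(J_a(r+2),J_b(r-i+1))$. For $\sigma$-app both sides are $\max(J_{a_1}(r),J_{a_2}(r))$ if $r<i$ and $\max(J_{a_1}(r+1),J_{a_2}(r+1),J_b(r-i+1))$ if $r\ge i$.

**Rules $\varphi$-$\lambda$ and $\varphi$-app.** For $\varphi$-app: in each range the clause for $\varphi$ evaluates at one point and adds a constant, which commutes with the maximum. For $\varphi^i_k(\lambda a)$ we get $J_a(r+1)$ if $r\le k$; $J_a(k+2)+(r-k-1)$ if $k<r<k+i$; $J_a(r-i+2)+(i-1)$ if $r\ge k+i$. For $\lambda(\varphi^i_{k+1}a)$ we evaluate $J_{\varphi^i_{k+1}a}$ at $r+1$. The three ranges are again $r\le k$, $k<r<k+i$, $r\ge k+i$, with values $J_a(r+1)$, $J_a(k+2)+(r+1-(k+1)-1)$ and $J_a(r+1-i+1)+(i-1)$. These are the same.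

**Rule $\varphi\sigma$** ($j\le k+1$). Left side $\varphi^i_k(a\sigma^jb)$, noting that $k+1\ge j$, and that $r-i+1\ge k+1\ge j$ in the last range:

- $J_a(r)$ for $r<j$ (then $r\le k$);
- $\max(J_a(r+1),J_b(r-j+1))$ for $j\le r\le k$;
- $\max(J_a(k+2),J_b(k+2-j))+(r-k-1)$ for $k<r<k+i$;
- $\max(J_a(r-i+2),J_b(r-i-j+2))+(i-1)$ for $r\ge k+i$.

Right side $(\varphi^i_{k+1}a)\sigma^j(\varphi^i_{k+1-j}b)$: for $r<j\le k+1$ it is $J_{\varphi^i_{k+1}a}(r)=J_a(r)$. For $r\ge j$ it is the maximum of $J_{\varphi^i_{k+1}a}(r+1)$ and $J_{\varphi^i_{k+1-j}b}(r-j+1)$. In both functions the three ranges of the clause for $\varphi$ become $r\le k$, $k<r<k+i$, $r\ge k+i$. The first has the values $J_a(r+1)$, $J_a(k+2)+(r-k-1)$, $J_a(r-i+2)+(i-1)$. The second has the values $J_b(r-j+1)$, $J_b(k+2-j)+(r-k-1)$, $J_b(r-i-j+2)+(i-1)$. The two sides agree.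

**Rule $\varphi\varphi1$** ($l+j\le k$). Left side $\varphi^i_k(\varphi^j_la)$, where $k+1\ge l+j$:

- $J_a(r)$ for $r\le l$;
- $J_a(l+1)+(r-l-1)$ for $l<r<l+j$;
- $J_a(r-j+1)+(j-1)$ for $l+j\le r\le k$;
- $J_a(k+2-j)+(j-1)+(r-k-1)$ for $k<r<k+i$;
- $J_a(r-i-j+2)+(i+j-2)$ for $r\ge k+i$, since $r-i+1\ge k+1\ge l+j$.

Right side $\varphi^j_l(\varphi^i_{k+1-j}a)$: for $r\le l\le k-j$ it is $J_a(r)$. For $l<r<l+j$ it is $J_{\varphi^i_{k+1-j}a}(l+1)+(r-l-1)=J_a(l+1)+(r-l-1)$, as $l+1\le k+1-j$. For $r\ge l+j$ it is $J_{\varphi^i_{k+1-j}a}(r-j+1)+(j-1)$; here $r\le k$ gives $J_a(r-j+1)+(j-1)$, the range $k<r<k+i$ gives $J_a(k+2-j)+(r-k-1)+(j-1)$, and $r\ge k+i$ gives $J_a(r-i-j+2)+(i-1)+(j-1)$. The two sides agree.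

**Rule $\varphi\varphi2$** ($l\le k<l+j$). The right side $\varphi^{i+j-1}_la$ gives $J_a(r)$ for $r\le l$; $J_a(l+1)+(r-l-1)$ for $l<r<l+i+j-1$; $J_a(r-i-j+2)+(i+j-2)$ for $r\ge l+i+j-1$. Left side $\varphi^i_k(\varphi^j_la)$: for $r\le l$ it is $J_a(r)$. For $l<r\le k$ it is $J_a(l+1)+(r-l-1)$, since $r<l+j$. For $k<r<k+i$ it is $J_{\varphi^j_la}(k+1)+(r-k-1)$; since $l<k+1\le l+j$, and the second and third formulas agree at $l+j$, this is $J_a(l+1)+(k-l)+(r-k-1)=J_a(l+1)+(r-l-1)$. For $r\ge k+i$ it is $J_{\varphi^j_la}(r-i+1)+(i-1)$ with $r-i+1\ge k+1>l$. If $r-i+1<l+j$, this is $J_a(l+1)+(r-i-l)+(i-1)=J_a(l+1)+(r-l-1)$; otherwise it is $J_a(r-i-j+2)+(j-1)+(i-1)$. Since $k+i\le l+i+j-1$, the two sides agree.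

**Rule $\sigma\varphi1$** ($k<j<k+i$), from $(\varphi^i_ka)\sigma^jb$ to $\varphi^{i-1}_ka$. For $r\le k$ both sides are $J_a(r)$. For $k<r<j$ we have $r<k+i-1$, and both are $J_a(k+1)+(r-k-1)$. For $r\ge j$ the left side is at least $J_{\varphi^i_ka}(r+1)$, which is $J_a(k+1)+(r-k)$ if $r+1<k+i$ and $J_a(r-i+2)+(i-1)$ otherwise. In the same two cases the right side is $J_a(k+1)+(r-k-1)$, respectively $J_a(r-(i-1)+1)+(i-2)=J_a(r-i+2)+(i-2)$, which is smaller by exactly $1$.

**Rule $\sigma\varphi2$ with $i=1$.** The step is $(\varphi^1_ka)\sigma^jb\to\varphi^1_k(a\,\sigma^jb)$, and by (2) both sides have the function $J_{a\sigma^jb}$. $\square$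

Now put the labels on the trees. For number-free terms let $\|X\|=X$, $\|ab\|=@(\|a\|,\|b\|)$, $\|\lambda a\|=\lambda(\|a\|)$, $\|\varphi^i_ka\|=\|a\|$ and
$$\|a\,\sigma^ib\|=s_{J_a(i)}(\|a\|,\|b\|).$$
Use RPO with $s_n>s_m$ for $n>m$ and $s_n>@$, $s_n>\lambda$ for all $n$; this precedence is well-founded. For example $\|(X\,\sigma^1Y)\,\sigma^1Z\|=s_2(s_1(X,Y),Z)$, and its reduct $(X\,\sigma^2Z)\,\sigma^1(Y\,\sigma^1Z)$ has the tree $s_1(s_2(X,Z),s_1(Y,Z))$, which is smaller.

**Lemma 4.** Let $t$ be number-free and $t\to t'$ by any rule except $\sigma\varphi2$ with $i\ge2$. If the rule is $\sigma\sigma$, $\sigma$-$\lambda$, $\sigma$-app or $\sigma\varphi1$, then $\|t\|>\|t'\|$. Otherwise $\|t\|\ge\|t'\|$.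

*Proof.* **Reduction to root steps.** The label of a node $p\,\sigma^iq$ above the redex is $J_p(i)$. If the redex lies in $q$, this does not change; if it lies in $p$, it does not increase, by Lemma 3. Lowering a label lowers the tree: if $n>m$, then $s_n(u,v)>s_m(u,v)$ by (R2), as $s_n(u,v)>u$ and $s_n(u,v)>v$. Since RPO is monotone and transitive, a strict decrease at the redex gives a strict decrease of the whole tree, and an unchanged subtree gives $\|t\|\ge\|t'\|$.

**Rule $\sigma\sigma$.** The tree $s_n(s_m(\|a\|,\|b\|),\|c\|)$ becomes $s_{m'}(s_{n_1}(\|a\|,\|c\|),s_{n_2}(\|b\|,\|c\|))$. Here $n=J_{a\sigma^ib}(j)=\max(J_a(j+1),J_b(j-i+1))$, $n_1=J_a(j+1)\le n$ and $n_2=J_b(j-i+1)\le n$. As $i<j+1$, we have $m'=J_{a\sigma^{j+1}c}(i)=J_a(i)$, and strict monotonicity gives $m'=J_a(i)<J_a(j+1)\le n$. So by (R2) it is enough that the left tree exceeds both arguments on the right. Consider $s_{n_1}(\|a\|,\|c\|)$. If $n_1<n$, use (R2) and the subterm property; if $n_1=n$, use (R3), since $s_m(\|a\|,\|b\|)>\|a\|$. The same works for $s_{n_2}(\|b\|,\|c\|)$.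

**Rules $\sigma$-$\lambda$, $\sigma$-app, $\sigma\varphi1$.** In $\sigma$-$\lambda$ the label is $J_{\lambda a}(i)=J_a(i+1)=n$ on both sides, and $s_n(\lambda(\|a\|),\|b\|)>\lambda(s_n(\|a\|,\|b\|))$ as in Lemma 1. In $\sigma$-app the label $n=\max(J_{a_1}(i),J_{a_2}(i))$ is replaced by $J_{a_1}(i)\le n$ and $J_{a_2}(i)\le n$. By (R2) with $s_n>@$, the step is strict if $s_n(@(\|a_1\|,\|a_2\|),\|b\|)$ exceeds both new arguments, which holds by (R2) or (R3) according to whether the label is smaller or equal. In $\sigma\varphi1$ use the subterm property.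

**The other rules.** In $\varphi\sigma$ the label before is $J_a(j)$ and after is $J_{\varphi^i_{k+1}a}(j)=J_a(j)$, as $j\le k+1$. In $\sigma\varphi2$ with $i=1$ the label before is $J_{\varphi^1_ka}(j)=J_a(j)$, and after it is $J_a(j)$. In $\varphi$-$\lambda$, $\varphi$-app, $\varphi\varphi1$, $\varphi\varphi2$ no substitution node of the redex changes. In all these cases the tree of the redex is unchanged. $\square$

**Where the labels stop working.** One rule is left, $\sigma\varphi2$ with $i\ge2$. For $r\ge j$ the two sides are
$$J_{(\varphi^i_ka)\sigma^jb}(r)=\max\bigl(J_a(r-i+2)+(i-1),\ J_b(r-j+1)\bigr),$$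
$$J_{\varphi^i_k(a\sigma^{j-i+1}b)}(r)=\max\bigl(J_a(r-i+2),\ J_b(r-j+1)\bigr)+(i-1).$$
On the right the number $i-1$ is also added to the contribution of $b$, because $b$ has slipped under the updating. So $J$ can grow. Take $b=(X\,\sigma^1Y)\,\sigma^1Z$, for which $J_b(1)=\max(J_{X\sigma^1Y}(2),J_Z(1))=3$. In the step $(\varphi^2_0X)\,\sigma^2b\to\varphi^2_0(X\,\sigma^1b)$ the value at $r=2$ is $\max(2+1,3)=3$ before and $\max(2,3)+1=4$ after. The labels of substitutions above the redex can then go up.

## 6. An updating that crosses a substitution, and the infinite reduction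

The failure in Section 5 points at a real phenomenon. Once $b$ is under the updating, the rule $\varphi\sigma$ may push a copy of the updating onto $b$. It can do so exactly when $j-i+1\le k+1$; together with $k+i\le j$ this means $j=k+i$.

**Lemma 5 (crossing).** For all $a,b$, $i\ge1$, $k\ge0$,
$$(\varphi^i_ka)\,\sigma^{k+i}b\ \to\ \varphi^i_k(a\,\sigma^{k+1}b)\ \to\ (\varphi^i_{k+1}a)\,\sigma^{k+1}(\varphi^i_0b).\tag{3}$$

*Proof.* The first step is $\sigma\varphi2$, since $k+i\le k+i$, with new index $(k+i)-i+1=k+1$. The second is $\varphi\sigma$, since $k+1\le k+1$, with new subscripts $k+1$ and $k+1-(k+1)=0$. $\square$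

For $i=2$ the index drops by $1$ and the argument $b$ turns into $\varphi^2_0b$. Both effects matter. Section 3 showed that $\sigma\sigma$ raises the inner index, which blocks further exchanges; a crossing lowers it again. The new $\varphi^2_0$ on the argument means that an argument can become an active part.

This suggests trying for self-reproduction. We look for a term $g$ such that $(\varphi^2_0g)\,\sigma^1F$ reduces, for every $F$, to something containing $(\varphi^2_0F)\,\sigma^1F'$ with a related $F'$. Then we start with $F=g$. A copy of $\varphi^2_0F$ comes from a crossing, and $F'$ reaches it by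
$$(R\,\sigma^m(\varphi^2_0F))\,\sigma^mF'\to(R\,\sigma^{m+1}F')\,\sigma^m((\varphi^2_0F)\,\sigma^1F').\tag{4}$$
So $F$ must have index $m$ after its crossing, hence $m+1$ before it, above an updating $\varphi^2_{m-1}$, while $F'$ must arrive with index $m$. Two nested substitutions $\sigma^1e$ and $\sigma^1B$ do the counting. When $\sigma^1F$ passes $\sigma^1B$ it gets index $2$ and leaves behind $F'=B\,\sigma^1F$; when it passes $\sigma^1e$ it gets index $3$; when $\sigma^1F'$ passes $\sigma^1e$ it gets index $2$. So $m=2$, and we need $\varphi^2_1$ at the head.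

What about fewer ingredients? If $g=(x\,\sigma^1f)\,\sigma^1e$, then $\varphi^2_0g$ becomes $((\varphi^2_2x)\,\sigma^1(\varphi^2_1f))\,\sigma^1(\varphi^2_0e)$ by two $\varphi\sigma$-steps. On this route $F$ meets $\varphi^2_2x$ with index $3$; as $2<3<4$, rule $\sigma\varphi1$ would destroy $F$, and no crossing is possible. A further $\varphi^2_0$ on $x$ repairs this: it can be brought to the front by $\varphi\varphi1$ and then turned from $\varphi^2_0$ into $\varphi^2_1$ by a preliminary crossing with $e$.

**Theorem A.** Let $x,f,e$ be arbitrary terms (for example $x=f=e=X\in\mathbf V$, or $x=f=e=1$), and put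
$$g:=((\varphi^2_0x)\,\sigma^1f)\,\sigma^1e.$$
Then $(\varphi^2_0g)\,\sigma^1g$ has an infinite $s_e$-reduction. It uses only the rules $\sigma\sigma,\ \sigma\varphi2,\ \varphi\sigma,\ \varphi\varphi1$. Hence $s_e$ is not SN on $\Lambda s_{op}$, nor on $\Lambda s$ (take $x=f=e=1$), nor on number-free open terms in which every updating superscript is $2$.

Note that $(\varphi^2_0x)\,\sigma^1f$ is itself a $\sigma\varphi1$-redex, with reduct $\varphi^1_0x$. The reduction below never contracts it.

Throughout, put
$$e_1:=\varphi^2_0e,\qquad f_1:=\varphi^2_1f,\qquad B:=f_1\,\sigma^1e_1=(\varphi^2_1f)\,\sigma^1(\varphi^2_0e),\qquad e_2:=\varphi^2_0e_1.$$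

**Lemma 6.** $\varphi^2_0g\to^+\bigl((\varphi^2_1\varphi^2_1x)\,\sigma^1e_2\bigr)\,\sigma^1B$.

*Proof.* The aim is to push the updating in, bring the inner $\varphi^2_0$ to the front, and let it cross the substitution of $e_1$.

**Step 1, pushing in.** By $\varphi\sigma$ with $k=0$, $j=1$, we get $\varphi^2_0g\to\bigl(\varphi^2_1((\varphi^2_0x)\,\sigma^1f)\bigr)\,\sigma^1e_1$. By $\varphi\sigma$ with $k=1$, $j=1$, we get $\varphi^2_1((\varphi^2_0x)\,\sigma^1f)\to(\varphi^2_2\varphi^2_0x)\,\sigma^1f_1$.

**Step 2, exchanging updatings.** By $\varphi\varphi1$ with $i=j=2$, $k=2$, $l=0$ (so $l+j=2\le k$), we get $\varphi^2_2\varphi^2_0x\to\varphi^2_0\varphi^2_1x$. The whole term is now $((\varphi^2_0\varphi^2_1x)\,\sigma^1f_1)\,\sigma^1e_1$.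

**Step 3, creating $B$.** By $\sigma\sigma$ with $i=j=1$ this becomes $((\varphi^2_0\varphi^2_1x)\,\sigma^2e_1)\,\sigma^1(f_1\,\sigma^1e_1)=((\varphi^2_0\varphi^2_1x)\,\sigma^2e_1)\,\sigma^1B$.

**Step 4, the first crossing.** By (3) with $i=2$, $k=0$, $a=\varphi^2_1x$, we get $(\varphi^2_0\varphi^2_1x)\,\sigma^2e_1\to^+(\varphi^2_1\varphi^2_1x)\,\sigma^1(\varphi^2_0e_1)$, and $\varphi^2_0e_1=e_2$. $\square$

**Lemma 7.** For every term $F$, with $F':=B\,\sigma^1F$, the term $(\varphi^2_0g)\,\sigma^1F$ reduces by $\to^+$ to a term containing $(\varphi^2_0F)\,\sigma^1F'$ as a subterm.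

*Proof.* The aim is to bring $F$ to the head with index $3$, let it cross there, and then bring $F'$ to it with index $2$. By Lemma 6 we start from $\bigl(((\varphi^2_1\varphi^2_1x)\,\sigma^1e_2)\,\sigma^1B\bigr)\,\sigma^1F$.

**Step 1, $F$ passes $B$.** By $\sigma\sigma$ with $i=j=1$ we get $\bigl(((\varphi^2_1\varphi^2_1x)\,\sigma^1e_2)\,\sigma^2F\bigr)\,\sigma^1F'$.

**Step 2, $F$ passes $e_2$.** By $\sigma\sigma$ with $i=1\le j=2$, we have $((\varphi^2_1\varphi^2_1x)\,\sigma^1e_2)\,\sigma^2F\to((\varphi^2_1\varphi^2_1x)\,\sigma^3F)\,\sigma^1e_3$, where $e_3=e_2\,\sigma^2F$.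

**Step 3, the second crossing.** By (3) with $i=2$, $k=1$, $a=\varphi^2_1x$, we get $(\varphi^2_1\varphi^2_1x)\,\sigma^3F\to^+(\varphi^2_2\varphi^2_1x)\,\sigma^2(\varphi^2_0F)$. With $R:=\varphi^2_2\varphi^2_1x$, the whole term is $\bigl((R\,\sigma^2(\varphi^2_0F))\,\sigma^1e_3\bigr)\,\sigma^1F'$.

**Step 4, $F'$ passes $e_3$.** By $\sigma\sigma$ with $i=j=1$ we get $\bigl((R\,\sigma^2(\varphi^2_0F))\,\sigma^2F'\bigr)\,\sigma^1(e_3\,\sigma^1F')$.

**Step 5, $F'$ meets $\varphi^2_0F$.** By $\sigma\sigma$ with $i=j=2$, which is (4) with $m=2$, we have $(R\,\sigma^2(\varphi^2_0F))\,\sigma^2F'\to(R\,\sigma^3F')\,\sigma^2\bigl((\varphi^2_0F)\,\sigma^1F'\bigr)$. $\square$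

Without the crossing in Step 3, the index of $F$ would have stayed $3$, and Step 5 would have been blocked.

For $F=g$, Lemma 7 produces $(\varphi^2_0g)\,\sigma^1(B\,\sigma^1g)$, which again has the form treated by Lemma 7. The next round produces $(\varphi^2_0(B\,\sigma^1g))\,\sigma^1(\cdots)$, where the active part is not $g$ but $B\,\sigma^1g$. The next lemma strips off the $B$.

**Lemma 8.** For all $F,H$, the term $(\varphi^2_0(B\,\sigma^1F))\,\sigma^1H$ reduces by $\to^+$ to a term containing $(\varphi^2_0F)\,\sigma^1H$.

*Proof.* By $\varphi\sigma$ with $k=0$, $j=1$ we get $((\varphi^2_1B)\,\sigma^1(\varphi^2_0F))\,\sigma^1H$. By $\sigma\sigma$ with $i=j=1$ this reduces to $((\varphi^2_1B)\,\sigma^2H)\,\sigma^1((\varphi^2_0F)\,\sigma^1H)$. $\square$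

*Proof of Theorem A.* Let $F_0=g$, $F_{n+1}=B\,\sigma^1F_n$ and $t_n=(\varphi^2_0g)\,\sigma^1F_n$. The aim is to show $t_n\to^+C_n[t_{n+1}]$ for some context $C_n$, for every $n\ge0$.

By Lemma 7 with $F=F_n$, $F'=F_{n+1}$, the term $t_n$ reduces to one containing $(\varphi^2_0F_n)\,\sigma^1F_{n+1}$. Keep $H=F_{n+1}$ fixed. Since $F_n=B\,\sigma^1F_{n-1}$, Lemma 8 leads to a term containing $(\varphi^2_0F_{n-1})\,\sigma^1F_{n+1}$; since $F_{n-1}=B\,\sigma^1F_{n-2}$, it applies again, and so on. After $n$ applications we have a term containing $(\varphi^2_0F_0)\,\sigma^1F_{n+1}=(\varphi^2_0g)\,\sigma^1F_{n+1}=t_{n+1}$. (For $n=0$ no application is needed.) All these reductions take place inside contexts, which is allowed.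

Hence
$$t_0\to^+C_0[t_1]\to^+C_0[C_1[t_2]]\to^+\cdots$$
is infinite, and $t_0=(\varphi^2_0g)\,\sigma^1g$. Only $\sigma\sigma$, $\varphi\sigma$, $\varphi\varphi1$ and, inside the crossings, $\sigma\varphi2$ and $\varphi\sigma$ were used. With $x=f=e=1$ the term $t_0$ is in $\Lambda s$. With $x=f=e=X$ it is number-free with all updating superscripts equal to $2$; the four rules create no numbers and do not change superscripts, so this holds for the whole reduction. $\square$

So the statement "the $s_e$-calculus is strongly normalizing" is false. Which rules and which superscripts does this need? To answer, we return to the seven rules set aside in Section 4.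

## 7. Updatings that only move: termination of the seven $\Phi$-rules

Let $\Phi$ consist of $\sigma\varphi2$, $\varphi\sigma$, $\varphi\varphi1$, $\varphi\varphi2$, $\varphi$-$\lambda$, $\varphi$-app and $\varphi$-destruction. The difficulty is that $\sigma\varphi2$ moves an updating up while $\varphi\sigma$ moves it down. The crossing (3) shows what saves us: the updating that has come down on the left is $\varphi^i_{k+1}$ under $\sigma^{k+1}$, and $(k+1)+i\le k+1$ is false, so it cannot go up again. The plan is to mark updatings that have come down and to show that a marked one never goes up. Other updatings may stand between it and the substitution, so we must follow how an index changes when it is carried through them.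

**Definition 6 (transport).** For $x\in\frac12\mathbb N=\{\frac12,1,\frac32,\dots\}$ put
$$\theta^i_k(x)=\begin{cases}x&x\le k,\\k+\frac12&k<x<k+i,\\x-i+1&x\ge k+i.\end{cases}$$

The values are again in $\frac12\mathbb N$. For example, $\theta^2_0$ sends $\frac12,1,\frac32$ to $\frac12$, and $2,3,4$ to $1,2,3$. If $j\ge k+i$, then $\theta^i_k(j)=j-i+1$ is the index that $\sigma\varphi2$ produces.

**Lemma 9.** (a) Let $l+j\le k$. Then for all $x\in\frac12\mathbb N$:

- (a1) $\theta^i_k(x)\ge l+j\iff x\ge l+j$;
- (a2) $x\ge k+i\iff\theta^j_l(x)\ge k+1-j+i$;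
- (a3) $\theta^j_l(\theta^i_k(x))=\theta^i_{k+1-j}(\theta^j_l(x))$.

(b) Let $l\le k<l+j$. Then for all $x\in\frac12\mathbb N$:

- (b1) if $x\ge l+i+j-1$, then $x\ge k+i$ and $\theta^i_k(x)\ge l+j$;
- (b2) $\theta^j_l(\theta^i_k(x))=\theta^{i+j-1}_l(x)$.

*Proof.* **Part (a1).** If $x\le k$, then $\theta^i_k(x)=x$. If $x>k$, then $\theta^i_k(x)\ge k+\frac12\ge l+j$ and $x>k\ge l+j$, so both sides hold.

**Part (a2).** If $x\ge l+j$, then $\theta^j_l(x)=x-j+1$, and the equivalence is clear. If $x<l+j$, then $\theta^j_l(x)\le l+\frac12\le k-j+\frac12<k+1-j+i$, and $x<l+j\le k<k+i$, so both sides fail.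

**Part (a3).** We go through the ranges of $x$.

- $x\le l$: both sides are $x$, since $l\le k$ and $l\le k+1-j$.
- $l<x<l+j$: here $x<k$, so the left side is $\theta^j_l(x)=l+\frac12$; the right side is $\theta^i_{k+1-j}(l+\frac12)=l+\frac12$, as $l+\frac12\le k+1-j$.
- $l+j\le x\le k$: the left side is $x-j+1$; the right side is the same, as $x-j+1\le k+1-j$.
- $k<x<k+i$: the left side is $\theta^j_l(k+\frac12)=k-j+\frac32$, as $k+\frac12\ge l+j$. On the right, $\theta^j_l(x)=x-j+1$ lies strictly between $k+1-j$ and $k+1-j+i$, so the value is $k+1-j+\frac12=k-j+\frac32$.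
- $x\ge k+i$: the left side is $\theta^j_l(x-i+1)=x-i-j+2$, as $x-i+1\ge k+1\ge l+j$; on the right, $x-j+1\ge k+1-j+i$, so the value is $x-j+1-i+1=x-i-j+2$.

**Part (b1).** Since $k\le l+j-1$, we have $x\ge l+i+j-1\ge k+i$, so $\theta^i_k(x)=x-i+1\ge l+j$.

**Part (b2).** If $x\le l\le k$, both sides are $x$. If $x\ge l+i+j-1$, then by (b1) the left side is $(x-i+1)-j+1=x-i-j+2$, which is the right side. Let $l<x<l+i+j-1$; the right side is $l+\frac12$. If $x\le k$, then $\theta^i_k(x)=x$ with $l<x<l+j$. If $k<x<k+i$, then $\theta^i_k(x)=k+\frac12$ with $l<k+\frac12<l+j$. If $x\ge k+i$, then $\theta^i_k(x)=x-i+1$ with $l<k+1\le x-i+1<l+j$. In all three cases $\theta^j_l$ gives $l+\frac12$. $\square$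

**Marks.** Take a $\Phi$-reduction, regard all $\varphi$'s of its first term as unmarked, and carry marks along as follows. The $\varphi$'s displayed on the right-hand sides of $\varphi\sigma$, $\varphi$-$\lambda$ and $\varphi$-app become marked. In $\sigma\varphi2$ and $\varphi\varphi1$ each displayed $\varphi$ keeps its mark or lack of one. The result of $\varphi\varphi2$ is marked if and only if at least one of the two merged $\varphi$'s is. All other $\varphi$'s keep their status.

**Invariant (I).** Let $u=\varphi^i_k(\cdot)$ be a marked node. Climb from $u$ through $\varphi$-nodes to the first non-$\varphi$ node $v$, if there is one. If $v$ is a node $\cdot\,\sigma^j\cdot$ and $u$ lies in its left argument, let $\theta$ be the composite of the $\theta$'s of the $\varphi$-nodes strictly between $v$ and $u$, the outermost applied first. Then $\theta(j)<k+i$.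

In all other cases there is no condition on $u$. We call $\theta(j)$ the incoming value at $u$. For example, in $(\varphi^2_0\varphi^2_1X)\,\sigma^2Y$ the incoming value at $\varphi^2_1$ is $\theta^2_0(2)=1<3$, so $\varphi^2_1$ could be marked; the incoming value at $\varphi^2_0$ is $2$, not below $2$, so $\varphi^2_0$ could not.

**Lemma 10.** Invariant (I) holds along the marked reduction. Consequently the $\varphi$ in a contracted $\sigma\varphi2$-redex is always unmarked.

*Proof.* The consequence is immediate from (I): in a redex $(\varphi^i_ka)\,\sigma^jb$ of $\sigma\varphi2$ the composite is the identity, and $j\ge k+i$ contradicts $\theta(j)<k+i$. At the start there are no marks, so (I) holds. We show that each step preserves it. The condition at a node depends only on the $\varphi$'s above it up to $v$ and on $v$.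

**Rule $\varphi\varphi1$.** Let $x$ be the incoming value at the top of the redex (if there is none, there is no condition). For $\varphi^i$ the condition is $x<k+i$ before, and $\theta^j_l(x)<k+1-j+i$ after; these are equivalent by (a2). For $\varphi^j$ it is $\theta^i_k(x)<l+j$ before, and $x<l+j$ after; these are equivalent by (a1). Incoming values at deeper nodes of the chain are unchanged by (a3).

**Rule $\varphi\varphi2$.** If the merged $\varphi$ is marked, then one of the two was, so $x<k+i$ or $\theta^i_k(x)<l+j$. By the contrapositive of (b1), $x<l+(i+j-1)$, which is the condition for $\varphi^{j+i-1}_l$. Deeper incoming values are unchanged by (b2).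

**Rule $\sigma\varphi2$.** The moved $\varphi$ is unmarked, so its new position carries no condition. Consider a marked node in the chain of $\varphi$'s at the top of $a$. Before the step the index $j$ was first transported by $\theta^i_k$ to $j-i+1$; now $j-i+1$ is the index of the substitution. So its incoming value is unchanged. Nodes at the top of $b$ lie in the right argument before and after. Nothing else changes.

**Rule $\varphi\sigma$** ($j\le k+1$). The new left node $\varphi^i_{k+1}$ has incoming value $j\le k+1<k+1+i$. The new right node lies in a right argument and has no condition. For marked nodes at the top of $a$ the index $j$ is now first transported to $\theta^i_{k+1}(j)=j$, so nothing changes. Nodes at the top of $b$ have no condition. The removed $\varphi$ had no node of its own chain below it.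

**Rules $\varphi$-$\lambda$, $\varphi$-app.** The new marked nodes, and the chains below them, hang under a $\lambda$ or an application, so they have no condition.

**Rule $\varphi$-destruction.** A $\varphi$ above a number is removed; no other node's condition involves it. $\square$

**Lemma Φ.** $\Phi$ is SN on $\Lambda s_{op}$.

*Proof.* Suppose there is an infinite $\Phi$-reduction, and mark it as above.

**Measure.** Let $T$ be the skeleton of a term: the tree of its non-$\varphi$ nodes. The $\Phi$-steps do not change the shape of $T$; only indices and numbers change. Attach each $\varphi$ to the first non-$\varphi$ node $v$ below it. Give it the rank $|T_v|$, the number of nodes of the subtree of $T$ at $v$, if it is marked, and $|T|+1+\mathrm{depth}(v)$ if it is unmarked. Unmarked ranks therefore exceed all marked ranks. Consider the multiset of all ranks, with the multiset order over the natural numbers, which is well-founded.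

**All rules except $\varphi\varphi1$ decrease it.** In $\varphi\sigma$, $\varphi$-$\lambda$ and $\varphi$-app, a $\varphi$ attached to $v$ is replaced by marked ones attached to children $v'$ of $v$ in $T$, and $|T_{v'}|<|T_v|\le|T|$. So whether the old one was marked or not, the new ranks are strictly smaller. In $\sigma\varphi2$ the moved $\varphi$ is unmarked by Lemma 10, and it moves from a child of the $\sigma$-node to the $\sigma$-node itself; its depth, hence its rank, drops by $1$. In $\varphi$-destruction an element is removed. In $\varphi\varphi2$ two $\varphi$'s attached to the same $v$ are replaced by one attached to $v$. If it is marked, its rank is that of a marked one of the two; if it is unmarked, both were unmarked, and its rank is theirs. So one element disappears.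

**The tail.** Rule $\varphi\varphi1$ leaves the multiset unchanged, since the attachment and marks of both $\varphi$'s are kept. So from some point on, only $\varphi\varphi1$-steps occur. Such a step acts within one maximal chain of consecutive $\varphi$'s and leaves the length of all chains fixed. Reading the subscripts of that chain from outside in, the first change replaces $k$ by $l$, and $l<l+j\le k$. So the tuple of subscripts, of fixed length, decreases lexicographically, and the other chains are unchanged. There are finitely many chains, and the lexicographic order on tuples of a fixed length over $\{0,1,2,\dots\}$ is well-founded. This cannot go on forever, a contradiction. $\square$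

## 8. Termination without $\sigma\sigma$, and with small superscripts

**Theorem B.** $s_e$ without the $\sigma\sigma$-transition is SN on all of $\Lambda s_{op}$.

*Proof.* By Lemma 1, along a reduction without $\sigma\sigma$ the tree $|t|$ never increases, and it decreases strictly at each step by $\sigma$-$\lambda$, $\sigma$-app, $\sigma$-destruction or $\sigma\varphi1$. RPO is well-founded, so an infinite reduction would contain only finitely many such steps. It would then have an infinite tail that uses only rules of $\Phi$, contradicting Lemma Φ. $\square$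

**Theorem C.** On number-free terms with all updating superscripts equal to $1$, the full $s_e$-calculus is SN.

So for number-free terms the superscript $2$ in Theorem A is optimal.

**Theorem D.** On number-free terms, $s_e$ without $\sigma\varphi2$ is SN.

*Proof of Theorems C and D.* **The classes are closed under reduction.** The destruction rules need a number, so they never apply to number-free terms, and no other rule creates numbers. In case C, moreover, $\sigma\varphi1$ never applies, because $k<j<k+1$ has no solution; $\varphi\varphi2$ yields the superscript $1+1-1=1$; the remaining rules do not change superscripts.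

**The excluded rule does not occur.** The only rule not covered by Lemma 4 is $\sigma\varphi2$ with $i\ge2$. In case C every superscript is $1$, and in case D the rule $\sigma\varphi2$ is absent.

**Conclusion.** By Lemma 4 the labeled tree $\|t\|$ never increases, and it decreases strictly at each step by $\sigma\sigma$, $\sigma$-$\lambda$, $\sigma$-app or $\sigma\varphi1$. Since the order is well-founded, an infinite reduction would contain only finitely many of these steps. Its tail would use only $\sigma\varphi2$ (in case C, with $i=1$), $\varphi\sigma$, $\varphi\varphi1$, $\varphi\varphi2$, $\varphi$-$\lambda$ and $\varphi$-app. All of these are rules of $\Phi$, so an infinite tail contradicts Lemma Φ. $\square$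

Of the four rules used in Theorem A, Theorem B shows that $\sigma\sigma$ is indispensable for an infinite reduction, and Theorem D shows the same for $\sigma\varphi2$ on number-free terms. Nothing is claimed here about removing $\varphi\sigma$ or $\varphi\varphi1$.
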